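# Nonconstant polynomial maps from $S^{2^{r+1}-1}$ to $S^{2^r}$

## 1. The quadratic Hopf maps and their slices

For a positive integer $m$ let $S^m=\{x\in\mathbb R^{m+1}: x_1^2+\dots+x_{m+1}^2=1\}$. A **polynomial mapping** from $S^n$ into $S^k$ is a map $f:S^n\to S^k$ whose $k+1$ components are restrictions to $S^n$ of real polynomials in $x_1,\dots,x_{n+1}$. For instance, $(x_1,x_2)\mapsto(x_1^2-x_2^2,\,2x_1x_2)$ is a polynomial mapping $S^1\to S^1$, because $(x_1^2-x_2^2)^2+4x_1^2x_2^2=(x_1^2+x_2^2)^2$.

This example belongs to a family of four. Let $N\in\{1,2,4,8\}$ and identify $\mathbb R^N$ with the reals, the complex numbers, the quaternions or the octonions. The textbook fact we use is that the product is bilinear and $|ab|=|a|\,|b|$.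

**Proposition 1.** For $N\in\{1,2,4,8\}$ the formula
$$f(a,b)=(|a|^2-|b|^2,\;2ab),\qquad a,b\in\mathbb R^N,\ |a|^2+|b|^2=1,$$
defines a nonconstant polynomial mapping $S^{2N-1}\to S^N$.

*Proof.* The target has $1+N$ coordinates, and
$$|f(a,b)|^2=(|a|^2-|b|^2)^2+4|a|^2|b|^2=(|a|^2+|b|^2)^2=1 .$$
Since $|a|^2$ takes every value in $[0,1]$ and $|b|^2=1-|a|^2$, the first component takes every value in $[-1,1]$. $\square$

So with $N=2^r$ we have maps $S^{2^{r+1}-1}\to S^{2^r}$ for $r=0,1,2,3$. These give many more by slicing.

**Lemma 2 (slicing).** Let $f:S^M\to S^N$ be a nonconstant polynomial mapping, and let $1\le n\le M$ and $k\ge N$. Then there is a nonconstant polynomial mapping $S^n\to S^k$.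

*Proof.* Choose $P,Q\in S^M$ with $f(P)\ne f(Q)$. Since $2\le n+1\le M+1$, some $(n+1)$-dimensional linear subspace $V\subset\mathbb R^{M+1}$ contains $P$ and $Q$. Let $\iota:\mathbb R^{n+1}\to V$ be a linear isometry onto $V$. Then $f\circ\iota$ restricted to $S^n$ is polynomial, and it is nonconstant because $P$ and $Q$ lie in $\iota(S^n)$. Append $k-N$ zero coordinates to land in $S^k$. $\square$

Proposition 1 and Lemma 2 together give a nonconstant polynomial mapping $S^n\to S^k$ whenever $2^r\le k<n<2^{r+1}$ and $r\le3$. What changes for general $r$?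

To ask this properly, let $n>k$ be positive integers and consider two properties.

(i) There exists a nonconstant polynomial mapping from $S^n$ into $S^k$.

(ii) There exists an integer $r$ with $2^r\le k<n<2^{r+1}$.

It is known that (i) implies (ii) for all such $n,k$ (R. Wood, *Polynomial maps from spheres to spheres*, Invent. Math. 5 (1968)). In particular, if $n$ is a power of $2$ and $k<n$, every polynomial mapping $S^n\to S^k$ is constant. In the problem as posed (https://github.com/Macaulay2/Workshop-2020-Warwick), the converse (ii) $\Rightarrow$ (i) is known for $n\le47$, the first undecided case is $S^{48}\to S^{47}$, and one is asked to prove or disprove the converse for all $n>k$. We shall prove it.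

To see why powers of $2$ constrain anything, take the smallest target, $k=1$. Then (ii) fails for every $n\ge2$, since no $n$ satisfies $1<n<2$. We can check by hand that (i) fails too. Let $(f_0,f_1):S^n\to S^1$ be polynomial, $n\ge2$, and restrict to a great circle, parametrized by $t=e^{i\theta}$. Polynomials in $\cos\theta,\sin\theta$ are Laurent polynomials in $t$. So $f_0+if_1$ and $f_0-if_1$ become Laurent polynomials with product $1$ on $|t|=1$, hence with product $1$ identically. The units among Laurent polynomials are the monomials, so $f_0+if_1=ct^{\ell}$ on this circle. The great circle contracts to a point in $S^n$, so the winding number $\ell$ is $0$, and the map is constant on the great circle. Any two points of $S^n$ lie on a common great circle, so the map is constant.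

Here is what we prove about the converse.

**Theorem A.** For every integer $r\ge0$ there are forms $f_0,\dots,f_{2^r}\in\mathbb Z[x_1,\dots,x_{2^{r+1}}]$, homogeneous of one common positive degree $d$, with
$$f_0^2+\dots+f_{2^r}^2=(x_1^2+\dots+x_{2^{r+1}}^2)^d,$$
and such that $f_0$ maps $S^{2^{r+1}-1}$ onto $[-1,1]$. In particular $f=(f_0,\dots,f_{2^r}):S^{2^{r+1}-1}\to S^{2^r}$ is a nonconstant polynomial mapping.

**Corollary.** If $2^r\le k<n<2^{r+1}$, there is a nonconstant polynomial mapping $S^n\to S^k$. Thus (ii) implies (i) for all positive integers $n>k$ and, together with the known implication, (i) and (ii) are equivalent.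

*Proof of the Corollary from Theorem A.* We have $r\ge0$, since $2^{r+1}>n\ge2$. Apply Lemma 2 with $M=2^{r+1}-1$ and $N=2^r$. $\square$

## 2. Why a 16-dimensional product is not available

Look at what the proof of Proposition 1 used. We had two polynomials $p=|a|^2$ and $q=|b|^2$ with $p+q=1$ on the sphere, and a vector $g=ab$ of $2^r$ polynomials with $|g|^2=pq$. Then $(p-q,2g)$ has norm $p+q=1$. So a sufficient goal is:

$$p+q=1\ \text{ on } S^{2^{r+1}-1},\qquad pq=\text{a sum of } 2^r \text{ squares of polynomials},\qquad p-q \text{ nonconstant.}\tag{1}$$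

**Keeping $p=|a|^2$ and $q=|b|^2$.** Take $r=4$, so $a,b\in\mathbb R^{16}$, and suppose $|a|^2|b|^2=\sum_{i=1}^{16}g_i(a,b)^2$ as polynomials. The parts of the $g_i$ of highest degree in $a$ have squares that cannot cancel, so every $g_i$ has degree at most $1$ in $a$. Setting $a=0$ gives $\sum g_i(0,b)^2=0$, so $g_i(0,b)=0$. The same holds for $b$. Hence $g$ is bilinear with $|g(a,b)|=|a||b|$ on $\mathbb R^{16}$. The classical theorem of Hurwitz says that such a product on $\mathbb R^N$ exists only for $N=1,2,4,8$. So this choice of $p$ and $q$ stops at $r=3$.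

**Building products from matrices.** Let us look for the denominators that block the natural remedy. Suppose $A$ and $B$ are polynomials with square matrices $S_A,S_B$ of one size, satisfying $S_A^\top S_A=S_AS_A^\top=A\,I$ and likewise for $B$. The product $S_AS_B$ does the same job for $AB$. For the sum $A+B$ one doubles the size and tries
$$T=\begin{pmatrix}S_A&-S_B^\top\\ S_B&X\end{pmatrix}.$$
For $T^\top T=(A+B)I$ we need the off-diagonal block $-S_A^\top S_B^\top+S_B^\top X$ to vanish. Since $(S_B^\top)^{-1}=S_B/B$, this forces
$$X=\frac{1}{B}\,S_B\,S_A^\top\,S_B^\top .\tag{2}$$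
In general there is a denominator $B$. For example, let $S_A=L_a$ and $S_B=L_b$ be left multiplications by quaternions. Then $X$ is left multiplication by $b\bar a\bar b/|b|^2$. For $b=b_0+b_1i$ and $a=-j$ we have $b\bar a\bar b=b\,j\,\bar b=j\,\bar b^{\,2}$, and $\bar b^{\,2}/|b|^2=(b_0^2-b_1^2-2b_0b_1i)/(b_0^2+b_1^2)$ is not polynomial.

That is the exact point of failure: adding two such polynomials $A$ and $B$ costs a division. But (2) also shows when it does not. If $S_A=hI$ is scalar, so that $A=h^2$, then $X=\frac1B\,h\,S_BS_B^\top=hI$. So **adding a square** to $B$ is free of denominators, at the cost of doubling the size. We may multiply at will, and we may add one square at a time.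

Adding coordinate squares one by one is far too expensive, since it produces a sum of $j+1$ squares at size $2^j$. The way forward is to give up $p=|a|^2$ and $q=|b|^2$, and to find other $p,q$ with $p+q=1$ on the sphere by using only products and "square plus something". The identity that makes this possible is
$$1=(1-2u)^2+4u(1-u).\tag{3}$$
Its first term is a square, and its second is a product.

## 3. Matrices that scale lengths by a polynomial

Fix $r\ge0$ and put $m=2^{r+1}$, $A=\mathbb Z[x_1,\dots,x_m]$, $\sigma=x_1^2+\dots+x_m^2$. In what follows "form of degree $e$" includes the zero polynomial. Tracking degrees keeps everything homogeneous; on the sphere, where $\sigma=1$, one may ignore them.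

**Definition.** For $j,e\ge0$ let $M_j(e)$ be the set of forms $p\in A$ of degree $2e$ for which there is a $2^j\times2^j$ matrix $T$, with entries forms of degree $e$ in $A$, such that $T^\top T=TT^\top=p\,I$. We call $j$ the level.

Some examples. At level $0$ the matrix is a single form, so $M_0(e)$ consists of the squares of forms of degree $e$. The matrix $\begin{pmatrix}x_1&-x_2\\x_2&x_1\end{pmatrix}$ shows that $x_1^2+x_2^2\in M_1(1)$ (for $m\ge2$). For $m\ge 4$, the form $x_1^2+x_2^2+x_3^2$ is not in $M_1(1)$: the first column of $T$ would express it as a sum of two squares of linear forms, which is a quadratic form of rank at most $2$. In general, the first column of $T$ shows that every element of $M_j(e)$ is a sum of $2^j$ squares of forms. That is how we shall reach the second condition in (1).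

**Lemma 3.**

- (a) If $h$ is a form of degree $e$, then $h^2\in M_j(e)$ for all $j$. In particular $4\in M_j(0)$.
- (b) If $p\in M_j(e)$ and $q\in M_j(e')$, then $pq\in M_j(e+e')$.
- (c) $M_j(e)\subset M_{j+1}(e)$.
- (d) If $h$ is a form of degree $e$ and $q\in M_j(e)$, then $h^2+q\in M_{j+1}(e)$.

*Proof.* (a) Take $T=hI$. For $4$ take $h=2$, of degree $0$.

(b) Let $S$ and $T$ be matrices for $p$ and $q$. The entries of $ST$ are forms of degree $e+e'$, and
$$(ST)^\top ST=T^\top(p\,I)T=pq\,I,\qquad ST(ST)^\top=S(q\,I)S^\top=pq\,I .$$

(c) Replace $T$ by the block diagonal matrix $T\oplus T$.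

(d) Let $Q$ be a matrix for $q$ and put $T=\begin{pmatrix}hI&-Q^\top\\ Q&hI\end{pmatrix}$, of size $2^{j+1}$. Then
$$T^\top T=\begin{pmatrix}hI&Q^\top\\-Q&hI\end{pmatrix}\begin{pmatrix}hI&-Q^\top\\ Q&hI\end{pmatrix}=\begin{pmatrix}h^2I+Q^\top Q&-hQ^\top+hQ^\top\\-hQ+hQ&QQ^\top+h^2I\end{pmatrix}=(h^2+q)I,$$
$$TT^\top=\begin{pmatrix}hI&-Q^\top\\ Q&hI\end{pmatrix}\begin{pmatrix}hI&Q^\top\\-Q&hI\end{pmatrix}=\begin{pmatrix}h^2I+Q^\top Q&hQ^\top-hQ^\top\\hQ-hQ&QQ^\top+h^2I\end{pmatrix}=(h^2+q)I.\qquad\square$$

Both $Q^\top Q$ and $QQ^\top$ are needed in (d), which is why the definition asks for both. The matrices and computations of Lemma 3 make sense over any commutative ring if one forgets the degrees; we use this in Section 9.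

## 4. Trading two level-$j$ terms for one of level $j+1$

Suppose that on the sphere $1$ is a sum of terms $u_1,u_2,\dots$ of level $j$. Apply (3) with $u=u_1$. Then $1-u_1$ is the sum of the other terms, so $1=(1-2u_1)^2+\sum_{i\ge2}4u_1u_i$. The products $4u_1u_i$ stay at level $j$. The square has no partner yet, so let it absorb one product: by Lemma 3(d), $(1-2u_1)^2+4u_1u_2$ has level $j+1$. Two terms of level $j$ have disappeared and one term of level $j+1$ has appeared. We now write this homogeneously, allowing for terms already promoted.

**Lemma 4 (one step).** Let $u_1,\dots,u_a\in M_j(e)$ with $a\ge2$ and $v_1,\dots,v_b\in M_{j+1}(e)$ with $b\ge0$ satisfy $\sum u_i+\sum v_i=\sigma^e$. Put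
$$w=(\sigma^e-2u_1)^2+4u_1u_2 .$$
Then the $a-2$ elements $4u_1u_3,\dots,4u_1u_a$ lie in $M_j(2e)$, the $b+1$ elements $4u_1v_1,\dots,4u_1v_b,w$ lie in $M_{j+1}(2e)$, and the sum of all these elements is $\sigma^{2e}$.

*Proof.* By Lemma 3(a),(b), $4u_1u_i\in M_j(2e)$ for $2\le i\le a$. By Lemma 3(c), $u_1\in M_{j+1}(e)$, so by (a),(b), $4u_1v_i\in M_{j+1}(2e)$. Next, $h=\sigma^e-2u_1$ is a form of degree $2e$ and $4u_1u_2\in M_j(2e)$, so Lemma 3(d) gives $w\in M_{j+1}(2e)$. Finally, the total is
$$(\sigma^e-2u_1)^2+4u_1\Big(\sum_{i\ge2}u_i+\sum_i v_i\Big)=(\sigma^e-2u_1)^2+4u_1(\sigma^e-u_1)=\sigma^{2e}.\qquad\square$$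

**Lemma 5 (halving).** If $u_1,\dots,u_{2\ell}\in M_j(e)$, $\ell\ge1$, have sum $\sigma^e$, then repeating the step of Lemma 4 $\ell$ times gives $\ell$ elements of $M_{j+1}(2^\ell e)$ with sum $\sigma^{2^\ell e}$.

*Proof.* Start with $(a,b)=(2\ell,0)$. Each step changes $(a,b)$ to $(a-2,b+1)$ and doubles $e$. Before each of the first $\ell$ steps $a$ is one of $2\ell,2\ell-2,\dots,2$, so the hypothesis $a\ge2$ holds. After $\ell$ steps $(a,b)=(0,\ell)$. $\square$

## 5. The map $S^3\to S^2$ produced by two steps

Let us run this for $r=1$ on the sphere $\sigma=1$. Write $t_i=x_i^2$, so $t_1+t_2+t_3+t_4=1$ and all four terms have level $0$.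

The first step, with $u_1=t_1$ and $u_2=t_2$, gives two terms of level $0$ and one of level $1$:
$$4t_1t_3,\qquad 4t_1t_4,\qquad (1-2t_1)^2+4t_1t_2 .$$
The second step, with $u_1=4t_1t_3$ and $u_2=4t_1t_4$, gives two terms of level $1$:
$$p=16t_1t_3\big((1-2t_1)^2+4t_1t_2\big),\qquad q=(1-8t_1t_3)^2+64t_1^2t_3t_4 .$$
A direct check of the sum: expanding,
$$p+q=1+64t_1^2t_3\,(-1+t_1+t_2+t_3+t_4)=1 .$$
Both are visibly sums of two squares, $p=\alpha^2+\beta^2$ and $q=\gamma^2+\delta^2$, with
$$\alpha=4x_1x_3(1-2x_1^2),\quad \beta=8x_1^2x_2x_3,\quad \gamma=1-8x_1^2x_3^2,\quad \delta=8x_1^2x_3x_4 .$$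
So $f=(p-q,\;2(\alpha\gamma-\beta\delta),\;2(\alpha\delta+\beta\gamma))$ maps $S^3$ into $S^2$. Made homogeneous with powers of $\sigma$, it has degree $8$. The Hopf map does the same in degree $2$, but the recipe here used no division algebra.

## 6. Halving $2^{r+1}$ squares down to two terms

We now prove Theorem A for the fixed $r$, with $m=2^{r+1}$.

**Step 1: find $p$ and $q$ of level $r$ with sum a power of $\sigma$.** Start with the $2^{r+1}$ elements $x_1^2,\dots,x_m^2\in M_0(1)$, whose sum is $\sigma$. Apply Lemma 5 $r$ times (not at all if $r=0$). The number of elements becomes $2^r,2^{r-1},\dots,2$ in turn, and the level rises from $0$ to $r$. The successive applications use $2^r,2^{r-1},\dots,2$ steps, and each step doubles $e$. We obtain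
$$p,q\in M_r(e),\qquad p+q=\sigma^e,\qquad e=2^{\,2^r+2^{r-1}+\dots+2}=2^{\,2^{r+1}-2}.$$

**Step 2: write $pq$ as a sum of $2^r$ squares and assemble $f$.** By Lemma 3(b), $pq\in M_r(2e)$, so there is a $2^r\times2^r$ matrix $T$ of forms of degree $2e$ with $T^\top T=pq\,I$. Let $g\in A^{2^r}$ be its first column. Then $|g|^2=pq$. Put
$$f=(p-q,\,2g)\in A^{1+2^r}.$$
All components are forms of degree $d=2e>0$ with integer coefficients, and
$$|f|^2=(p-q)^2+4pq=(p+q)^2=\sigma^{2e}=\sigma^d .$$
Hence $f$ maps $S^{2^{r+1}-1}$ into $S^{2^r}$.

**Step 3: show that $f_0=p-q$ maps the sphere onto $[-1,1]$.** This also shows that the construction has not collapsed to a constant. Let $\Delta_s=\{t\in\mathbb R_{\ge0}^s:\sum t_i=1\}$. On the sphere $\sigma=1$, so a step of Lemma 4 acts on the values $(t_1,\dots,t_s)$ of the $s=a+b$ elements, the $u$'s listed first, by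
$$\phi_s:(t_1,\dots,t_s)\mapsto\big(4t_1t_3,\dots,4t_1t_s,\ (1-2t_1)^2+4t_1t_2\big).$$
In the output, the new level-$j$ terms again come before those of level $j+1$, so the next step applies to it as it stands.

First, $\phi_s$ maps $\Delta_s$ into $\Delta_{s-1}$: the entries are nonnegative, and their sum is $(1-2t_1)^2+4t_1(1-t_1)=1$.

Second, $\phi_s:\Delta_s\to\Delta_{s-1}$ is surjective. Given $(c_3,\dots,c_s,c)\in\Delta_{s-1}$, consider $\tfrac12(1,c,c_3,\dots,c_s)$. Its entries are nonnegative with sum $\tfrac12(1+1)=1$, so it lies in $\Delta_s$. At this point $t_1=\tfrac12$, so $4t_1t_i=4\cdot\tfrac12\cdot\tfrac{c_i}2=c_i$ and $(1-2t_1)^2+4t_1t_2=0+4\cdot\tfrac12\cdot\tfrac c2=c$. So it is mapped to $(c_3,\dots,c_s,c)$.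

Third, $x\mapsto(x_1^2,\dots,x_m^2)$ maps $S^{m-1}$ onto $\Delta_m$: take $x_i=\sqrt{t_i}$.

Composing, $x\mapsto(p(x),q(x))$ is a surjection $S^{m-1}\to\Delta_m\to\Delta_{m-1}\to\dots\to\Delta_2$. (If one reorders the entries between halving stages, surjectivity is not affected.) Therefore $f_0=p-q$ takes every value in $[-1,1]$ on $S^{m-1}$. This proves Theorem A, and with it the Corollary. $\square$

## 7. Coefficients in a formally real field

The construction has integer coefficients, which suggests asking the same question over other fields. A field $K$ is **formally real** if $-1$ is not a sum of squares in $K$. For example $\mathbb Q$, $\mathbb R$ and $\mathbb R(t)$ are formally real and $\mathbb C$ is not. Such a field has characteristic $0$, and by the Artin–Schreier theory it has an ordering and embeds in a **real closed** field, that is, an ordered field in which positive elements have square roots and polynomials of odd degree have roots. Put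
$$K[S^n]=K[x_1,\dots,x_{n+1}]/(x_1^2+\dots+x_{n+1}^2-1).$$
Replacing $x_{n+1}^2$ by $1-x_1^2-\dots-x_n^2$, we can write every element as $a+x_{n+1}b$ with $a,b\in K[x_1,\dots,x_n]$.

**Theorem B.** Let $K$ be a formally real field and let $n,k\ge1$. The following are equivalent:

1. there are $f_0,\dots,f_k\in K[S^n]$, not all in $K$, with $\sum f_i^2=1$;
2. $k\ge2^{\lfloor\log_2n\rfloor}$, i.e. $k\ge n$ or (ii) holds.

In particular, for $2^r\le n<2^{r+1}$, the least $k\ge1$ admitting a nonconstant polynomial map $S^n\to S^k$ is exactly $2^r$. When 2 holds, the $f_i$ can be taken to be represented by homogeneous polynomials of one common degree with rational coefficients. For $k\ge n$, or for $n=2^{r+1}-1$ (with $2^r\le k$), they can be taken with integer coefficients.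

*Proof.* The two forms of condition 2 agree. Let $2^r\le n<2^{r+1}$, so $r=\lfloor\log_2n\rfloor$. If $k\ge2^r$ and $k<n$, then $2^r\le k<n<2^{r+1}$, which is (ii). Conversely, if $k\ge n$ then $k\ge2^r$, and if (ii) holds, the exponent in it must be $r$ and again $k\ge2^r$.

**A fact on scalars.** Let $F\subset F'$ be fields of characteristic $0$. Then $F'[S^n]=F[S^n]\otimes_FF'$. If $g\in F[S^n]$ is not in $F$, then $1,g$ are part of an $F$-basis of $F[S^n]$, hence part of an $F'$-basis of $F'[S^n]$, so $g\notin F'$. We call this fact (4).

**Step 1 (2 implies 1): place a rational slice.** If $k\ge n$, take $f=(x_1,\dots,x_{n+1},0,\dots,0)$, which has degree $1$ and integer coefficients. Otherwise $2^r\le k<n<2^{r+1}$. Put $m=2^{r+1}$, let $f$ be the map of Theorem A, and embed $\mathbb R^{n+1}\subset\mathbb R^m$ as a coordinate subspace. The slice in Lemma 2 was an arbitrary real subspace, and we need one that is the image of $\mathbb R^{n+1}$ under a rational orthogonal matrix.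

Rational orthogonal matrices are dense in the orthogonal group. Indeed, by the Cartan–Dieudonné theorem every real orthogonal matrix is a product of reflections $s_v=I-2vv^\top/|v|^2$. The map $v\mapsto s_v$ is continuous for $v\ne0$, rational vectors are dense, and $s_v$ is rational when $v$ is.

Suppose that $f\circ R|_{S^n}$ were constant for every rational orthogonal $R$. For fixed $x,y\in S^n$ the function $R\mapsto f(Rx)-f(Ry)$ is continuous and vanishes on a dense set, so $f\circ R|_{S^n}$ would be constant for every real orthogonal $R$. But choose $P,Q\in S^{m-1}$ with $f(P)\ne f(Q)$ and an $(n+1)$-dimensional subspace $V$ containing both. Extending an orthonormal basis of $V$ to one of $\mathbb R^m$ gives an orthogonal $R$ with $R(\mathbb R^{n+1})=V$, and $f\circ R|_{S^n}$ is not constant. This is a contradiction.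

So some rational orthogonal $R$ makes $f\circ R|_{S^n}$ nonconstant. Its components, restricted to $\mathbb R^{n+1}$, are forms of degree $d$ with rational coefficients whose squares sum to $(x_1^2+\dots+x_{n+1}^2)^d$, which is $1$ in $\mathbb Q[S^n]$. Pad with zeros to obtain $k+1$ components. A component that is nonconstant as a function on $S^n$ is not in $\mathbb Q$. Since $K\supset\mathbb Q$, by (4) it is not in $K$ either. If $n=2^{r+1}-1$, then $\mathbb R^{n+1}=\mathbb R^m$ and $R=I$ works, with integer coefficients.

**Step 2 (1 implies 2): transfer the known implication from $\mathbb R$.** Suppose 2 fails, so $n>k$ and (ii) fails. Let $L\supset K$ be real closed. By (4), a solution of 1 over $K$ with some $f_i\notin K$ has $f_i\notin L$ inside $L[S^n]$. So it suffices to show that if $f_0,\dots,f_k\in L[S^n]$ satisfy $\sum f_i^2=1$, then all $f_i$ lie in $L$.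

For a fixed bound $D$, consider the statement: *every $(k+1)$-tuple of polynomials of degree at most $D$ in $n+1$ variables with $\sum f_i^2=1$ on the unit sphere is constant on the unit sphere*. With $D,n,k$ fixed, we quantify over the finitely many coefficients and over points of the sphere, so this is a first-order sentence in the language of ordered fields. Over $\mathbb R$ it holds, by the implication (i) $\Rightarrow$ (ii) of Wood's paper. By Tarski's transfer principle (a first-order sentence in the language of ordered fields that is true in one real closed field is true in all), it holds over $L$. Applied to representatives of the $f_i$, with $D$ large enough, it says that each $f_i$ is constant as a function on the unit sphere over $L$.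

**Step 3: a constant function is a constant element.** Let $g$ be a polynomial over $L$ equal to $c\in L$ on the unit sphere over $L$. In $L[S^n]$ write $g-c=a+x_{n+1}b$ with $a,b\in L[x_1,\dots,x_n]$. Take a point $(x_1,\dots,x_n)\in L^n$ with $\sum_{i\le n}x_i^2<1$. Evaluating at the two points of the sphere with $x_{n+1}=\pm\rho$, where $\rho=\sqrt{1-\sum_{i\le n}x_i^2}\ne0$, gives $a\pm\rho b=0$, hence $a=0$ and $b=0$ at that point. So $a$ and $b$ vanish on the open unit ball. The ball contains all points with every $|x_i|\le 1/(n+1)$, a product of infinite sets, so $a=b=0$ as polynomials. Hence $g=c$ in $L[S^n]$. This completes the equivalence.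

For $K=\mathbb R$, Step 3 shows that an element of $\mathbb R[S^n]$ lies in $\mathbb R$ exactly when it is constant on $S^n$. So condition 1 says that there is a nonconstant polynomial map $S^n\to S^k$, and the statement about the least $k$ follows. $\square$

## 8. Blocks of eight variables and a lower degree

The map of Theorem A, as constructed, has degree $d=2e=2^{\,2^{r+1}-1}$. Each step of Lemma 4 doubles the degree, so we save by starting at a higher level with fewer terms. For eight variables there is a matrix to start from.

**Lemma 6.** Let $a,b$ be two vectors of four of the variables (eight distinct variables in all). Then $|a|^2+|b|^2\in M_3(1)$.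

*Proof.* We use (2) in a case where the denominator cancels. Regard $a,b$ as quaternions. Let $L_a$ be the $4\times4$ matrix of left multiplication by $a$ and $R_b$ that of right multiplication by $b$. Their entries are, up to sign, the variables. We have $L_a^\top=L_{\bar a}$ and $R_b^\top=R_{\bar b}$. Also $L_a^\top L_a=L_aL_a^\top=|a|^2I$, and the same holds for $R_b$ with $|b|^2$. By associativity, left multiplications commute with right multiplications. Put
$$T=\begin{pmatrix}L_a&-R_b^\top\\R_b&L_a^\top\end{pmatrix}.$$
The diagonal blocks of $T^\top T$ and of $TT^\top$ are all $(|a|^2+|b|^2)I$. The off-diagonal blocks of $T^\top T$ are $-L_a^\top R_b^\top+R_b^\top L_a^\top$ and $-R_bL_a+L_aR_b$. Those of $TT^\top$ are $L_aR_b^\top-R_b^\top L_a$ and $R_bL_a^\top-L_a^\top R_b$. All four vanish. $\square$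

(Octonion left multiplication also gives such a matrix, since $L_a^\top L_a=L_aL_a^\top=|a|^2I_8$.)

**Proposition 7.** For $r\ge3$, the degree of the map $S^{2^{r+1}-1}\to S^{2^r}$ in Theorem A can be lowered to $d=2^{\,2^{r-2}-1}$.

*Proof.* Group the $2^{r+1}$ variables into $2^{r-2}$ blocks of size $8$. The $2^{r-2}$ squared block norms lie in $M_3(1)$ by Lemma 6, and their sum is $\sigma$. Apply Lemma 5 $r-3$ times. The number of elements goes from $2^{r-2}$ to $2$, and the level goes from $3$ to $r$. The number of steps is $2^{r-3}+\dots+2=2^{r-2}-2$. So we get $p,q\in M_r(e)$ with $p+q=\sigma^e$ and $e=2^{\,2^{r-2}-2}$. Step 2 of Section 6 now gives $f=(p-q,2g)$ with integer coefficients, degree $d=2e=2^{\,2^{r-2}-1}$ and $|f|^2=\sigma^d$. For Step 3, the squared block norms map $S^{2^{r+1}-1}$ onto $\Delta_{2^{r-2}}$: put $\sqrt{t_i}$ in the first coordinate of the $i$-th block and zeros elsewhere. Composing with the surjections $\phi_s$ as before, $f_0$ maps the sphere onto $[-1,1]$. $\square$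

For $r=3$ there are two blocks and no steps, and the degree is $2$, as for the Hopf map $S^{15}\to S^8$.

## 9. A map $S^{49}\to S^{32}$ of degree $4$

For a particular pair of spheres one can do better by choosing the pieces by hand. The next statement covers $S^{48}\to S^{47}$.

**Proposition 8.** There is a nonconstant polynomial map $S^{49}\to S^{32}$ of degree $4$. By restriction and inclusion it gives a nonconstant polynomial map $S^{48}\to S^{47}$.

*Proof.* Let $(x,w,z)\in\mathbb R^{32}\times\mathbb R^9\times\mathbb R^9$ with $|x|^2+|w|^2+|z|^2=1$. All matrices below have entries in $\mathbb R[S^{49}]$, and we use Lemma 3 without degrees.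

**Step 1: matrices for $|z|^2$ and $|w|^2$.** A sum of $9$ squares is $h^2$ plus a sum of $8$ squares. The $8\times8$ matrix of Lemma 6 handles the $8$ squares, and the doubling in Lemma 3(d) adds $h^2$. So there are $16\times16$ matrices $Z_0$, with entries linear in $z$, and $W$, with entries linear in $w$, such that
$$Z_0^\top Z_0=Z_0Z_0^\top=|z|^2I,\qquad W^\top W=WW^\top=|w|^2I.$$
Put $Z=Z_0\oplus Z_0$, a $32\times32$ matrix with $Z^\top Z=|z|^2I$.

**Step 2: a matrix for $1-s$, where $s=4|x|^2|z|^2$.** Since $|x|^2=1-|w|^2-|z|^2$,
$$1-s=1-4|z|^2+4|z|^4+4|w|^2|z|^2=(1-2|z|^2)^2+4|w|^2|z|^2 .$$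
The $16\times16$ matrix $2WZ_0$ serves for $4|w|^2|z|^2$ by Lemma 3(b). Lemma 3(d) with $h=1-2|z|^2$ then gives a $32\times32$ matrix $T$ with entries of degree at most $2$ and $T^\top T=(1-s)I$.

**Step 3: assemble.** Put
$$f=(1-2s,\;4\,T\,Z\,x),$$
where $x$ is a column of length $32$. There are $1+32$ components. The first has degree $4$, and the others have degree at most $2+1+1=4$. Moreover
$$|f|^2=(1-2s)^2+16(1-s)|z|^2|x|^2=(1-2s)^2+4s(1-s)=1 .$$
The map is nonconstant because $s$ is: $s=0$ where $z=0$, and $s=1$ where $w=0$ and $|x|^2=|z|^2=\tfrac12$.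

**Step 4: restrict.** Set one coordinate of $w$ equal to $0$. The points just used with $w=0$ remain (take $w=0$ in both cases), so the restriction to $S^{48}$ is nonconstant. Including $S^{32}\subset S^{47}$ gives the map $S^{48}\to S^{47}$. $\square$
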